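# Radial variation of $f'$ for univalent functions: exceptional radii of full dimension

## 1. The theorem on finite radial variation

Let $\mathbf D$ be the open unit disk and $\mathbf T=\partial\mathbf D$. A function on $\mathbf D$ is univalent if it is analytic and injective. "Arc" means a nondegenerate open arc of $\mathbf T$, and $\dim$ is Hausdorff dimension.

**Theorem 1.** For every univalent $f$ on $\mathbf D$ and every arc $J\subset\mathbf T$, $\dim(E_f\cap J)=1$, where
$$E_f=\Big\{\zeta\in\mathbf T:\ \int_0^1|f''(r\zeta)|\,dr<\infty\Big\}.$$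

The integral is the length of the path $r\mapsto f'(r\zeta)$, so $\zeta\in E_f$ says that $f'$ travels a finite distance along the radius to $\zeta$; in particular $f'$ has a finite limit there. Anderson conjectured that $E_f$ is never empty. Jones and Mueller verified this, and their result gives a dense set of such $\zeta$. The paper "Anderson's Conjecture For Domains With Fractal Boundary" is the source of the question of size: is $\dim E_f=1$ for every univalent $f$? Theorem 1 answers yes, and says that this is so inside every arc.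

Since $\dim\mathbf T=1$, only the lower bound needs proof: for each $s<1$ we need a subset of $E_f\cap J$ of dimension at least $s$.

Univalence enters in one place only. Since $f'$ has no zeros, $b=\log f'$ is a well-defined analytic function, and $f''=b'e^{b}$, so
$$|f''|=|b'|\,e^{\mathrm{Re}\,b}.$$
The classical inequality $\big|(1-|z|^2)\frac{f''}{2f'}-\bar z\big|\le2$ for univalent $f$ gives $(1-|z|^2)|b'(z)|\le 4+2|z|\le6$.

**Definition.** A Bloch function is an analytic $b$ on $\mathbf D$ with $\sup_{\mathbf D}(1-|z|^2)|b'(z)|<\infty$. A Stolz angle at $\zeta\in\mathbf T$ is a set $\{z\in\mathbf D:|z-\zeta|<M(1-|z|)\}$.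

For example, $b(z)=-\log(1-z)$ is Bloch, since $|b'|=1/|1-z|\le1/(1-|z|)\le 2/(1-|z|^2)$. It is unbounded, but only logarithmically. A Stolz angle with $M>1$ contains the radius $[0,\zeta)$, because $|r\zeta-\zeta|=1-r$; it is a nontangential approach region.

**Theorem 2.** Let $b$ be a Bloch function. Let $E_b^*$ be the set of $\zeta\in\mathbf T$ such that for every $\lambda>0$ and every Stolz angle $\Gamma$ at $\zeta$,
$$\int_0^1|b'(r\zeta)|e^{\lambda\,\mathrm{Re}\,b(r\zeta)}dr<\infty,\qquad \int_\Gamma|b'|e^{\lambda\,\mathrm{Re}\,b}\,\frac{dA}{1-|z|}<\infty. \tag{1}$$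
Then $\dim(E_b^*\cap J)=1$ for every arc $J$.

Here $dA$ is area. Theorem 2 implies Theorem 1: with $b=\log f'$, the case $\lambda=1$ of the first integral in (1) shows $E_b^*\subset E_f$.

The last theorem says how sharp this is. For a nondecreasing gauge $\varphi:(0,1)\to(0,\infty)$ with $\varphi(0+)=0$, recall
$$\mathcal H^\varphi(A)=\lim_{\varepsilon\to0}\ \inf\Big\{\sum_i\varphi(\mathrm{diam}\,U_i):\ A\subset\bigcup_iU_i,\ \mathrm{diam}\,U_i<\varepsilon\Big\},$$
over countable covers, with $\varphi(0)=0$. For $\varphi(t)=t^s$ we write $\mathcal H^s$. We use that $\mathcal H^s(A)=\infty$ if $s<\dim A$ and that $\mathcal H^s(A)>0$ implies $\dim A\ge s$.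

**Theorem 3.** Let $\varphi:(0,1)\to(0,\infty)$ be nondecreasing with $\varphi(0+)=0$. The following are equivalent:

(a) $\mathcal H^\varphi(E_f)>0$ for every univalent $f$;

(b) $\displaystyle\limsup_{t\to0}\frac{\log\varphi(t)}{\log t}<1$.

If (b) holds, then $\mathcal H^\varphi(E_f\cap J)=\infty$ for every univalent $f$ and every arc $J$.

For $\varphi(t)=t^s$ the upper limit is $s$, so (b) holds exactly when $s<1$. For $\varphi(t)=t$ it fails, so some univalent $f$ has $|E_f|=0$ (length zero). It also fails for the larger gauge equal to $t\log(1/t)$ for $t\le 1/e$ and to $1/e$ for $t\ge1/e$, because $\log\varphi(t)/\log t\to1$. Theorem 3 is not used for Theorems 1 and 2; it is proved in Section 11.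

## 2. The Koebe function, a corner, and a lacunary series

*The Koebe function.* For $f(z)=z/(1-z)^2$ we have $f'(z)=(1+z)/(1-z)^3$ and $f''(z)=(4+2z)/(1-z)^4$. On the radius to any $\zeta\ne1$ the distance $|1-r\zeta|$ is bounded below, so $\zeta\in E_f$. At $\zeta=1$ the integral diverges. Thus $E_f=\mathbf T\setminus\{1\}$.

*A corner.* For $1<a<2$ let $f(z)=1-(1-z)^a$. It is univalent: $1-z$ lies in the right half plane, where $w\mapsto w^a$ is injective since $a<2$. Up to an additive constant $b=\log f'=(a-1)\log(1-z)$, and $|b'(r)|=(a-1)/(1-r)$ has infinite integral on the radius to $1$. Still, $|f''(r)|=a(a-1)(1-r)^{a-2}$ is integrable, so $1\in E_f$. The function $\log f'$ moves infinitely far, but towards $-\infty$, and the weight $e^{\mathrm{Re}\,b}$ absorbs the motion.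

*A lacunary series.* One might hope to avoid the weight by finding radii on which $b$ itself has finite variation: then $b$ is bounded on the radius, and $\int|b'|e^{\mathrm{Re}\,b}dr<\infty$. This plan fails. Let $b_0(z)=\sum_{k\ge1}z^{16^k}$, $\zeta\in\mathbf T$, $n\ge1$ and $r\in[1-16^{-n},1-\frac12 16^{-n}]$. In $r\zeta\, b_0'(r\zeta)=\sum_k16^kr^{16^k}\zeta^{16^k}$ the $n$th term dominates:
$$r^{16^n}\ge(15/16)^{16}\ge\tfrac13,\qquad \sum_{k<n}16^k\le\tfrac1{15}16^n,\qquad \sum_{k>n}16^kr^{16^k}\le16^n\sum_{l\ge1}16^le^{-16^l/2}\le\tfrac6{1000}16^n. \tag{2}$$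
The first holds because $(1-1/N)^N$ increases with $N$ and $(15/16)^{16}=0.356\ldots$; the third because $r^{16^k}\le e^{-16^{k-n}/2}$ and the term $l=1$ is $16e^{-8}<0.0054$, the others being negligible. Since $\frac13-\frac1{15}-\frac6{1000}>\frac14$, we get $|b_0'(r\zeta)|\ge\frac14 16^n$ on an interval of length $\frac12 16^{-n}$. These intervals are disjoint for different $n$, so
$$\int_0^1|b_0'(r\zeta)|\,dr=\infty\quad\text{for every }\zeta\in\mathbf T.$$

Now we bound $b_0'$ from above. The sum $\sum_{n=16^{k-1}+1}^{16^k}r^n$ has $\frac{15}{16}16^k$ terms, each at least $r^{16^k}$. Hence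
$$16^kr^{16^k}\le\tfrac{16}{15}\sum_{n=16^{k-1}+1}^{16^k}r^n,\qquad\text{so}\qquad \sum_{k\ge1}16^kr^{16^k}\le\tfrac{16}{15}\,\frac{r}{1-r}. \tag{3}$$
So $b_0$ is Bloch. Two conclusions follow.

First, Theorem 2 would be false for $\lambda=0$. Secondly, by (3) the function $b=\frac14b_0$ satisfies $(1-r^2)|zb'(z)|\le\frac14\cdot\frac{16}{15}(1+r)r\le\frac8{15}$. Becker's criterion (J. Becker, J. Reine Angew. Math. 255 (1972)) says that $(1-|z|^2)|zf''/f'|\le1$ implies univalence. So $f=\int_0e^{b}$ is univalent, and $\log f'$ has infinite variation on every radius. For such $f$ the weight $e^{\mathrm{Re}\,b}$ must be used: we need radii on which $\mathrm{Re}\,b$ is pushed down.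

## 3. Isotropic walks and the wrong sign in the second-order term

We move to the upper half plane $\mathbf H$. Let $\mathcal C(z)=i\frac{1+z}{1-z}:\mathbf D\to\mathbf H$, with $\mathcal C(0)=i$, and put $g=b\circ\mathcal C^{-1}$, $u=\mathrm{Re}\,g$. Since $(1-|z|^2)|\mathcal C'(z)|=2\,\mathrm{Im}\,\mathcal C(z)$, the Bloch condition becomes
$$|\nabla u|=|g'|\le\frac{\beta}{\mathrm{Im}\,z}\quad\text{on }\mathbf H \tag{4}$$
for some $\beta<\infty$. If $b$ is constant, Theorem 2 is trivial. From now on $b$ is not constant, so $\beta>0$.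

The sensible first attempt is to pick boundary points at random. Let $B(z,r)$ be the Euclidean disk, put $B(z)=B(z,\frac12\mathrm{Im}\,z)$, and let a walk jump from $z$ to a uniformly distributed point of $B(z)$. The computations of Sections 5 and 6 with $\delta=0$ show that it converges to a point of $\mathbf R$. If $h$ is the Poisson extension of a continuous function with compact support, then $h(X_n)$ is a bounded martingale, so the limit point is distributed by harmonic measure, which has density $\frac1{\pi(1+x^2)}$. We would like to bound, on average, the sum of $\mathrm{Im}\,z\,|\nabla u|e^{\lambda u}$ along the path. The natural tool is a supermartingale made from $e^{\lambda u}$. But $u(X_n)$ is a martingale, and by Jensen's inequality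
$$E_z\big[e^{\lambda(u(X_1)-u(z))}\big]\ge1 .$$
The first-order term vanishes and the second-order term has the wrong sign. No cleverer argument can save Lebesgue-almost every, or even Lebesgue-positively many, points: by Theorem 3, $|E_f|=0$ can happen.

The way out is to make the first-order term negative: give the walk a small bias, of size $\delta$, towards smaller values of $u$. We then need to know three things.

1. The gain beats the second-order term, at least for small $\lambda$ (Section 4).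
2. The biased exit law still has dimension at least $1-O(\delta)$ (Sections 5 to 8).
3. The estimate for the walk can be transferred to radii, and small $\lambda$ suffices for all $\lambda$ (Sections 9 and 10).

## 4. A walk tilted against $u$

Fix $0<\delta\le10^{-4}$. Let $E_0$ denote the average over $w\in B(z)$ with respect to area, let $\mathrm{sgn}(0)=0$, and put
$$m(z)=E_0[\mathrm{sgn}(u(w)-u(z))],\qquad a(z)=E_0|u(w)-u(z)|,$$
$$k(z,w)=1-\delta\big(\mathrm{sgn}(u(w)-u(z))-m(z)\big)\in[1-2\delta,1+2\delta].$$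
Then $E_0[k(z,\cdot)]=1$, and $k$ is Borel. Let $(X_n)_{n\ge0}$ be the Markov chain whose step from $z$ has law $k(z,w)1_{B(z)}(w)\,dA(w)/|B(z)|$, and let $P_z,E_z$ refer to the chain started at $z$. Always $|X_{n+1}-X_n|<\frac12\mathrm{Im}\,X_n$. "Hits" allows time $n=0$.

For example, if $g(z)=\log z$, then $u=\log|z|$ and (4) holds with $\beta=1$; the walk slightly prefers the part of $B(z)$ with $|w|<|z|$, that is, it leans towards the origin.

Constants $C,c,C_0$ are absolute, in particular independent of $u$ and of $\delta\le10^{-4}$; a subscript as in $C_L$ marks a dependence. For $h>0$ and $x_0\in\mathbf R$ the process $(X_n-x_0)/h$ is the walk associated with $u(x_0+hz)$. So every estimate with absolute constants is invariant under scaling and real translation.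

**Lemma 4 (the gain).** Let $0<\lambda\le\delta/(4\beta)$ and $V_\lambda=e^{\lambda u}$. Then
$$E_z[V_\lambda(X_1)]\le\Big(1-\frac{\lambda\delta}2a(z)\Big)V_\lambda(z).$$
With $G(\cdot)=\sum_{n\ge0}P_i(X_n\in\cdot)$, the expected occupation measure from $i$,
$$\int_{\mathbf H}aV_\lambda\,dG\le\frac2{\lambda\delta}e^{\lambda u(i)}<\infty. \tag{5}$$

*Proof.* Write $\Delta=u(w)-u(z)$. Since $u$ is harmonic, $E_0\Delta=0$, and therefore
$$E_z[u(X_1)-u(z)]=E_0[k\Delta]=-\delta E_0[\mathrm{sgn}(\Delta)\Delta]+\delta m(z)E_0\Delta=-\delta a(z).$$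
On $B(z)$ heights exceed $\frac12\mathrm{Im}\,z$, so (4) gives $|\Delta|\le\frac{\mathrm{Im}\,z}2\cdot\frac{2\beta}{\mathrm{Im}\,z}=\beta$. Hence $E_z|u(X_1)-u(z)|^2\le(1+2\delta)\beta\,a(z)$. Also $\lambda|\Delta|\le\lambda\beta\le1$, so $e^t\le1+t+t^2$ for $|t|\le1$ yields
$$E_z\big[e^{\lambda(u(X_1)-u(z))}\big]\le1-\lambda\delta a(z)+\lambda^2\beta(1+2\delta)a(z)\le1-\frac{\lambda\delta}2a(z),$$
because $\lambda\beta(1+2\delta)\le\frac\delta4(1+2\delta)\le\frac\delta2$. By the Markov property $E_iV_\lambda(X_{n+1})\le E_iV_\lambda(X_n)-\frac{\lambda\delta}2E_i[aV_\lambda(X_n)]$. Summing over $n$ gives (5). $\square$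

The tilt by $\mathrm{sgn}(\Delta)$ is chosen so that the gain is $\delta a(z)$, while the Bloch bound makes the second-order loss at most a multiple of the same $a(z)$. They can be compared even at points where $\nabla u$ vanishes. The price is that $\lambda$ must be small.

**Lemma 5 (gradient bound).** $\mathrm{Im}\,z\,|\nabla u(z)|\le6a(z)$.

*Proof.* Let $v=u-u(z)$, let $e$ be a unit vector and $r=\frac12\mathrm{Im}\,z$. By the mean value property of $\partial_ev$ and the divergence theorem, $\pi\rho^2|\partial_ev(z)|=\big|\int_{B(z,\rho)}\partial_ev\,dA\big|\le\int_{\partial B(z,\rho)}|v|\,ds$. Integrating over $0<\rho<r$ gives $\frac{\pi r^3}3|\partial_ev(z)|\le\pi r^2a(z)$, so $|\partial_ev(z)|\le 3a(z)/r$. $\square$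

Together, (5) and Lemma 5 control the sum of $\mathrm{Im}\,z\,|\nabla u|e^{\lambda u}$ along the walk.

## 5. Powers of positive harmonic functions

The purpose of this section is to show that the tilt costs little. Strict concavity of $t\mapsto t^\alpha$ produces a definite loss for $p^\alpha$ at each isotropic step, and a bias of size $\delta$ can undo only an $O(\delta)$ part of it.

**Lemma 6.** Let $p(z)=\mathrm{Im}\,z$ or $p(z)=\mathrm{Im}\,z/|z-x_0|^2$ with $x_0\in\mathbf R$. For $0<\alpha<1$,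
$$E_z[p(X_1)^\alpha]\le\Big(1-\frac{\alpha(1-\alpha)}{288}+12\alpha\delta\Big)p(z)^\alpha.$$

*Proof.* Let $y=\mathrm{Im}\,z$. In both cases $p$ is positive and harmonic with $|\nabla p|/p=1/\mathrm{Im}\,z$; in the second case $p=\mathrm{Im}(-1/(z-x_0))$ and $|\nabla p|=1/|z-x_0|^2$. Put $q(w)=p(w)/p(z)$. Harnack's inequality in $B(z,y)$ gives $q\in[\frac13,3]$ on $B(z)=B(z,y/2)$, and $E_0q=1$.

Expand $q-1=\mathrm{Re}\sum_{n\ge1}c_n(w-z)^n$; here $|c_1|=|\nabla q(z)|=1/y$. The terms are orthogonal on the disk, so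
$$E_0(q-1)^2\ge\tfrac12|c_1|^2E_0|w-z|^2=\frac12\cdot\frac1{y^2}\cdot\frac{(y/2)^2}2=\frac1{16}.$$
For $t\in[\frac13,3]$ Taylor's formula at $1$ has remainder $-\frac{\alpha(1-\alpha)}2\xi^{\alpha-2}(t-1)^2$ with $\xi\in[\frac13,3]$, and $\xi^{\alpha-2}\ge\frac19$. So $t^\alpha\le1+\alpha(t-1)-\frac{\alpha(1-\alpha)}{18}(t-1)^2$, and hence $E_0q^\alpha\le1-\frac{\alpha(1-\alpha)}{288}$.

For the tilt, $|q^\alpha-1|\le3\alpha|q-1|\le6\alpha$ by the mean value theorem, and $|k-1|\le2\delta$. So
$$E_z[q(X_1)^\alpha]=E_0q^\alpha+E_0[(k-1)(q^\alpha-1)]\le E_0q^\alpha+2\delta\cdot6\alpha.\qquad\square$$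

## 6. Convergence, chains of disks, and full support

**Lemma 7 (convergence and confinement).** Almost surely $X_n$ converges to a point $X_\infty\in\mathbf R$. There is an absolute $T$ such that
$$P_z\big(\sup_n|X_n-z|\ge T\eta\big)\le\tfrac12\qquad\text{whenever }\mathrm{Im}\,z\le\eta. \tag{6}$$

*Proof.* By Lemma 6 with $p=\mathrm{Im}\,z$, $\alpha=\frac12$, we have $E_z(\mathrm{Im}\,X_1)^{1/2}\le\rho(\mathrm{Im}\,z)^{1/2}$ with $\rho=1-\frac1{1152}+6\cdot10^{-4}<1$. Iterating and summing,
$$E_z\sum_n(\mathrm{Im}\,X_n)^{1/2}\le\frac{(\mathrm{Im}\,z)^{1/2}}{1-\rho}.$$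
So a.s. $\sum_n(\mathrm{Im}\,X_n)^{1/2}<\infty$, hence $\sum_n\mathrm{Im}\,X_n<\infty$. Since steps are shorter than half the height, $X_n$ is a Cauchy sequence, and its limit is real. Moreover $|X_n-z|\le\frac12\sum_j\mathrm{Im}\,X_j$ and $(\sum_j\mathrm{Im}\,X_j)^{1/2}\le\sum_j(\mathrm{Im}\,X_j)^{1/2}$. With $T=2/(1-\rho)^2$, Chebyshev's inequality gives
$$P_z\big(\sup_n|X_n-z|\ge T\eta\big)\le P_z\Big(\sum_n(\mathrm{Im}\,X_n)^{1/2}\ge(2T\eta)^{1/2}\Big)\le\frac{\eta^{1/2}}{(1-\rho)(2T\eta)^{1/2}}=\frac12.\qquad\square$$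

Let $\nu$ be the law of $X_\infty$ under $P_i$. This is the measure that will find our boundary points.

**Lemma 8 (chains).** Let $D_v=B(v,\mathrm{Im}\,v/8)$. If $z\in D_v$ and $|v'-v|\le\mathrm{Im}\,v/8$, then $P_z(X_1\in D_{v'})\ge\frac1{30}$. Hence along a chain $v_0,\dots,v_N$ with $|v_{j+1}-v_j|\le\mathrm{Im}\,v_j/8$ we have $P_z(X_N\in D_{v_N})\ge30^{-N}$ for all $z\in D_{v_0}$.

*Proof.* Let $s=\mathrm{Im}\,v$. Then $\mathrm{Im}\,v'\in[\frac78s,\frac98s]$, so points of $D_{v'}$ have distance at most $(\frac18+\frac18+\frac9{64})s=\frac{25}{64}s<\frac7{16}s\le\frac12\mathrm{Im}\,z$ from $z$. Thus $D_{v'}\subset B(z)$. The radius of $D_{v'}$ is at least $\frac7{64}s$, that of $B(z)$ at most $\frac9{16}s$, and $(1-2\delta)(7/36)^2\ge\frac1{30}$. Iterate for the second claim. $\square$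

**Lemma 9 (full support).** $\nu(J)>0$ for every bounded open interval $J\subset\mathbf R$.

*Proof.* Let $x_J$ be the centre of $J$ and $v=x_J+i\eta$. A finite chain leads from $i$ to $v$, so by Lemma 8 the walk from $i$ reaches $D_v$ with positive probability. From a point of $D_v$, whose height is at most $2\eta$, (6) keeps the walk within $2T\eta$ of that point with probability at least $\frac12$. Then $|X_\infty-x_J|\le(2T+2)\eta<\frac12|J|$ if $\eta$ is small. $\square$

## 7. Landing near a point versus visiting above it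

For $w\in\mathbf H$ with $\mathrm{Im}\,w=h$ put $I_w=(\mathrm{Re}\,w-h,\mathrm{Re}\,w+h)$ and
$$\pi(w)=P_i(X_n\in D_w\text{ for some }n\ge0).$$
The set $\{(w,z):z\in D_w\}$ is open, so $\pi$ is Borel by Fubini's theorem. (The number $\pi$ also appears below, never with an argument $w$.)

Visiting $D_w$ and landing near $I_w$ are related events, and one direction is easy: from $D_w$ the walk is likely to land at distance $O(h)$. We need the other direction. It is not automatic, because the walk could creep into $I_w$ sideways, very close to $\mathbf R$, without ever passing near $w$.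

**Proposition 10.** There is an absolute constant $C$ with $\nu(I_w)\le C\pi(w)$ whenever $h=\mathrm{Im}\,w\le\frac1{16}$.

*Proof.* Let $x_0=\mathrm{Re}\,w$ and $Q_\rho=\{z\in\mathbf H:|z-x_0|<\rho h\}$. Put $F(z)=P_z(X\text{ hits }Q_2)$ and $H(z)=P_z(X\text{ hits }D_w)$.

**Step 1: reduction to a comparison on a half-annulus.** The goal is to show that it suffices to prove
$$F\le CH\quad\text{on}\quad\mathcal A=\{z\in\mathbf H:4h\le|z-x_0|<8h\}. \tag{7}$$
We have $|i-x_0|\ge1>8h$, so $i\notin Q_8$. If $X_\infty\in I_w$, then $X_n$ eventually lies in $Q_2\subset Q_8$. Let $T_8$ be the first entrance time of $Q_8$. Then $|X_{T_8-1}-x_0|\ge8h$ and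
$$|X_{T_8}-X_{T_8-1}|<\tfrac12\mathrm{Im}\,X_{T_8-1}\le\tfrac12|X_{T_8-1}-x_0|,$$
so $|X_{T_8}-x_0|>4h$, that is, $X_{T_8}\in\mathcal A$: the walk cannot jump over $\mathcal A$. By the strong Markov property at $T_8$ and (7),
$$\nu(I_w)\le E_i[F(X_{T_8});T_8<\infty]\le CE_i[H(X_{T_8});T_8<\infty]\le C\pi(w).$$

**Step 2: regions and a lower bound for $H$.** We set up an induction over heights $2^{-k}$. By invariance take $h=1$, $x_0=0$, $w=i$. For integers $k\ge0$ let $d_k=\frac142^{-k/2}$ and $\sigma_k=\sum_{j\ge k}d_j$; then $\sigma_k\le\sigma_0=\frac14\cdot\frac1{1-2^{-1/2}}\le1$. Put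
$$R_k=\{z:4-\sigma_k\le|z|\le8+\sigma_k,\ \mathrm{Im}\,z\ge2^{-k}\},\qquad M_k=\sup_{R_k}F/H.$$
If $3\le|z|\le9$ and $\mathrm{Im}\,z\ge2^{-k}$, move vertically from $z$ to height $1$, changing the height each time by a factor in $[\frac78,\frac98]$, and then horizontally at height $1$ to $i$ in steps of length at most $\frac18$. This is a chain as in Lemma 8 with at most $C_0(k+1)$ steps, so
$$H(z)\ge30^{-C_0(k+1)}. \tag{8}$$
In particular $M_0\le30^{C_0}$, since $F\le1$.

**Step 3: going down one level.** We compare $M_{k+1}$ with $M_k$. Let $z\in R_{k+1}$. If $\mathrm{Im}\,z\ge2^{-k}$, then $z\in R_k$, as $\sigma_{k+1}\le\sigma_k$, and $F(z)\le M_kH(z)$. Otherwise $2^{-k-1}\le\mathrm{Im}\,z<2^{-k}$. Let $\tau$ be the first $n$ with $\mathrm{Im}\,X_n\ge2^{-k}$ and $S$ the first $n$ with $|X_n-z|\ge d_k$, either possibly infinite. Since $|z|\ge3$ and $d_k<1$, hitting $Q_2$ forces $S<\infty$, and $S$ is at most the hitting time of $Q_2$.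

On $\{\tau<S\}$ we have $|X_\tau-z|<d_k$, so $X_\tau\in R_k$ because $\sigma_k=d_k+\sigma_{k+1}$. By the strong Markov property at $\tau$,
$$F(z)\le E_z[F(X_\tau);\tau<S]+P_z(S\le\tau,\,S<\infty)\le M_kH(z)+P_z(S\le\tau,\,S<\infty). \tag{9}$$
Here we used $E_z[F(X_\tau);\tau<S]\le M_kE_z[H(X_\tau);\tau<S]\le M_kH(z)$.

**Step 4: a long sideways trip at low height is very unlikely.** We bound the last term in (9). Set $S_0=0$ and let $S_{l+1}$ be the first $n>S_l$ with $|X_n-X_{S_l}|\ge T2^{-k}$ (infinite if there is none). Let $m_k=\lfloor d_k2^k/(T+1)\rfloor$, and suppose first $m_k\ge1$.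

We claim that if $S\le\tau$ and $S<\infty$, then $S_{m_k}\le S$. Before time $\tau$ the heights are below $2^{-k}$, so jumps from there are at most $2^{-k-1}$. Let $n\le\tau$ be finite with $n<S_{m_k}$, say $S_l\le n<S_{l+1}$ with $l<m_k$. For $j<l$ we have $|X_{S_{j+1}-1}-X_{S_j}|<T2^{-k}$ and $S_{j+1}-1<\tau$, so $|X_{S_{j+1}}-X_{S_j}|<(T+1)2^{-k}$. Also $|X_n-X_{S_l}|<T2^{-k}$. Adding up, $|X_n-z|<m_k(T+1)2^{-k}\le d_k$, so $n\ne S$. This proves the claim.

Hence on $\{S\le\tau,S<\infty\}$ we have $S_0<S_1<\dots<S_{m_k-1}<\tau$ and $S_{m_k}<\infty$. On $\{S_l<\infty,\ S_l<\tau\}$, an event known at time $S_l$, the height of $X_{S_l}$ is below $2^{-k}$. By (6) with $\eta=2^{-k}$ and the strong Markov property, the conditional probability of $S_{l+1}<\infty$ is then at most $\frac12$. Using this successively for $l=m_k-1,\dots,0$ gives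
$$P_z(S\le\tau,\,S<\infty)\le2^{-m_k},$$
which is trivial if $m_k=0$.

**Step 5: summing the errors.** For $z\in R_{k+1}$, (8) gives $H(z)\ge30^{-C_0(k+2)}$, so dividing (9) by $H(z)$,
$$M_{k+1}\le M_k+2^{-m_k}\,30^{C_0(k+2)}.$$
Since $m_k\ge2^{k/2}/(4(T+1))-1$, the factor $2^{-m_k}$ decays faster than any exponential in $k$. So the increments are summable and $\sup_kM_k\le C$. As $\mathcal A\subset\bigcup_kR_k$, this is (7). $\square$

The choice of $d_k$ is what makes this work: it is summable, so the regions $R_k$ stay inside $3\le|z|\le9$, and it is far larger than the height $2^{-k}$, so travelling $d_k$ costs much more than the exponential factor in (8).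

**Corollary 11.** For $L\in\mathbf N$ there is $C_L$ with $\nu\big((\mathrm{Re}\,w-Lh,\mathrm{Re}\,w+Lh)\big)\le C_L\pi(w)$ whenever $h=\mathrm{Im}\,w\le\frac1{16}$.

*Proof.* The interval is covered by the intervals $I_{w'}$ with $w'=w+jh$, $|j|\le L$. A horizontal chain with steps $h/8$ leads from $w'$ to $w$ in at most $8L$ steps. By the strong Markov property at the hitting time of $D_{w'}$ and Lemma 8, $\pi(w)\ge30^{-8L}\pi(w')$. Apply Proposition 10 to each $w'$. $\square$

## 8. The dimension of the exit law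

**Corollary 12.** Let $\alpha=1-3456\delta$. Then $\nu(I_w)\le C(2h)^\alpha$ for $h=\mathrm{Im}\,w\le\frac1{16}$. Consequently every Borel set $A\subset\mathbf R$ with $\nu(A)>0$ satisfies $\dim A\ge1-3456\delta$.

*Proof.* Note $0<\alpha<1$. Let $p(z)=\mathrm{Im}\,z/|z-\mathrm{Re}\,w|^2$. Since $\frac{1-\alpha}{288}=12\delta$, Lemma 6 says that $p(X_n)^\alpha$ is a nonnegative supermartingale, and $p(i)\le1$. On $D_w$ we have $\mathrm{Im}\,z\ge\frac78h$ and $|z-\mathrm{Re}\,w|\le\frac98h$, so $p\ge\frac{7h/8}{(9h/8)^2}=\frac{56}{81h}\ge\frac1{2h}$. By the maximal inequality for nonnegative supermartingales,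
$$\pi(w)\le P_i\big(\sup_np(X_n)^\alpha\ge(2h)^{-\alpha}\big)\le(2h)^\alpha,$$
and Proposition 10 gives the first claim.

The second claim is the mass distribution principle. By the first claim points have $\nu$-measure zero. Cover $A$ by countably many sets $U_l$ of small diameter and drop those of diameter $0$. Each remaining $U_l$ lies in an open interval of length at most $4\,\mathrm{diam}\,U_l$, so $\nu(A)\le C\sum_l(4\,\mathrm{diam}\,U_l)^\alpha$. Hence $\mathcal H^\alpha(A)\ge\nu(A)/(4^\alpha C)>0$. $\square$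

## 9. From visits to cones: the integrals for small $\lambda$

We now have an estimate (5) for the occupation measure $G$ and a comparison of $\nu$ with $\pi$. This section combines them. Let $0<\lambda\le\delta/(4\beta)$ and
$$\Phi_\lambda(w)=\mathrm{Im}\,w\,|g'(w)|e^{\lambda u(w)}.$$

**Step 1: a visit to $D_w$ pays for $\Phi_\lambda(w)$.** We show, with $h=\mathrm{Im}\,w$,
$$\Phi_\lambda(w)\,\pi(w)\le C\int_{B(w,h/4)}aV_\lambda\,dG. \tag{10}$$
If $z\in D_w$, then $B(w,h/4)\subset B(z)$, because $\frac h8+\frac h4<\frac{7h}{16}\le\frac12\mathrm{Im}\,z$; also $|B(z)|\le\pi(\frac{9h}{16})^2$. Let $\sigma$ be the hitting time of $D_w$. For Borel $U\subset B(w,h/4)$ the strong Markov property gives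
$$G(U)\ge P_i(\sigma<\infty,\,X_{\sigma+1}\in U)\ge c\,\pi(w)h^{-2}|U|.$$
So $dG\ge c\,\pi(w)h^{-2}dA$ on $B(w,h/4)$. There Lemma 5 yields $a(z)\ge\frac16\mathrm{Im}\,z\,|g'(z)|\ge\frac h8|g'(z)|$. Finally $|g'|e^{\lambda u}=|g'e^{\lambda g}|$ is the modulus of an analytic function, hence subharmonic, and its mean over $B(w,h/4)$ is at least its value at $w$. Altogether
$$\int_{B(w,h/4)}aV_\lambda\,dG\ge c\,\pi(w)h^{-1}\int_{B(w,h/4)}|g'|e^{\lambda u}dA\ge c\,\pi(w)\,h\,|g'(w)|e^{\lambda u(w)},$$
which is (10).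

**Step 2: cone integrals at $\nu$-almost every point.** Let $\Gamma_{x,L}=\{w\in\mathbf H:|\mathrm{Re}\,w-x|<L\,\mathrm{Im}\,w,\ \mathrm{Im}\,w<\frac1{16}\}$. The goal is finiteness of the cone integrals for $\nu$-a.e. $x$. For fixed $w$ the set of $x$ with $w\in\Gamma_{x,L}$ is the interval of Corollary 11. By Tonelli's theorem, Corollary 11 and (10), with $h=\mathrm{Im}\,w$,
$$\int\nu(dx)\int_{\Gamma_{x,L}}\Phi_\lambda\frac{dA}{h^2}\le C_L\int_{h<1/16}\Phi_\lambda(w)\pi(w)\frac{dA(w)}{h^2}\le C_L'\int aV_\lambda(z)\Big(\int_{\{w:|z-w|<h/4\}}\frac{dA(w)}{h^2}\Big)dG(z).$$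
If $|z-w|<h/4$, then $\frac45\mathrm{Im}\,z<h<\frac43\mathrm{Im}\,z$ and $|z-w|<\frac13\mathrm{Im}\,z$. So the inner integral is bounded by an absolute constant, and by (5) the whole expression is finite.

Apply this with all $L\in\mathbf N$ and $\lambda=\lambda_m=\delta/(4\beta m)$, $m\in\mathbf N$. The walk and $\nu$ do not depend on $\lambda$. So there is a Borel set $A_\delta\subset\mathbf R$ with $\nu(\mathbf R\setminus A_\delta)=0$ and
$$\int_{\Gamma_{x,L}}|g'|e^{\lambda_mu}\frac{dA}{\mathrm{Im}\,w}<\infty\qquad(x\in A_\delta,\ L,m\in\mathbf N). \tag{11}$$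

## 10. From cones to radii, from small $\lambda$ to all $\lambda$

We finish the proof of Theorem 2. Let $x\in A_\delta$ and $\zeta=\mathcal C^{-1}(x)\ne1$.

**Step 1: the radial integral for $\lambda=\lambda_m$.** We recover a line integral from (11) by subharmonicity. The map $\mathcal C$ takes the radius $[0,\zeta)$ to the geodesic $\gamma$ from $i$ to $x$, part of a circle or line perpendicular to $\mathbf R$ at $x$. So near $x$ it lies in $\Gamma_{x,1/2}$. Let $\gamma'$ be a part of $\gamma$ ending at $x$ that lies in $\Gamma_{x,1/2}$ and at heights below $\frac1{20}$. For $w\in\gamma'$ with $h=\mathrm{Im}\,w$, every $w'\in B(w,h/4)$ satisfies $|\mathrm{Re}\,w'-x|<\frac h2+\frac h4=\frac{3h}4<\mathrm{Im}\,w'<\frac{5h}4<\frac1{16}$. So $B(w,h/4)\subset\Gamma_{x,2}$, and subharmonicity gives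
$$|g'(w)|e^{\lambda_mu(w)}\le\frac{16}{\pi h^2}\int_{B(w,h/4)}|g'|e^{\lambda_mu}dA.$$
Integrate over $w\in\gamma'$ and exchange the integrals. For fixed $z$ the set $\{w\in\gamma':|w-z|<\mathrm{Im}\,w/4\}$ lies in $\gamma\cap B(z,\mathrm{Im}\,z/3)$, and $h$ is comparable to $\mathrm{Im}\,z$ on it. Its length is at most $C\,\mathrm{Im}\,z$. This is clear if $\gamma$ is a segment. If $\gamma$ is a circular arc, then $\gamma\cap B(z,\mathrm{Im}\,z/3)$ lies in the boundary of the intersection of two closed disks, which is convex and so has perimeter at most that of $B(z,\mathrm{Im}\,z/3)$. Therefore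
$$\int_{\gamma'}|g'|e^{\lambda_mu}|dw|\le C\int_{\Gamma_{x,2}}|g'|e^{\lambda_mu}\frac{dA}{\mathrm{Im}\,z}<\infty.$$
By conformal invariance of $|b'|\,|dz|$, and since the rest of the radius is compact in $\mathbf D$, $\int_0^1|b'(r\zeta)|e^{\lambda_m\mathrm{Re}\,b(r\zeta)}dr<\infty$ for all $m$.

**Step 2: the Stolz integrals for $\lambda=\lambda_m$.** Now we transfer (11) itself. From $(1-|z|^2)|\mathcal C'|=2\,\mathrm{Im}\,\mathcal C$, the measure $|b'|\frac{dA}{1-|z|^2}$ on $\mathbf D$ corresponds to $|g'|\frac{dA}{2\,\mathrm{Im}\,w}$ on $\mathbf H$, and $\frac1{1-|z|}\le\frac2{1-|z|^2}$. Near $\zeta\neq1$ the map $\mathcal C$ is conformal, so there $|\mathcal C(z)-x|\le K|z-\zeta|$ and $\mathrm{Im}\,\mathcal C(z)=\frac12(1-|z|^2)|\mathcal C'(z)|\ge c_\zeta(1-|z|)$ with $K<\infty$, $c_\zeta>0$ depending on $\zeta$. If $|z-\zeta|<M(1-|z|)$, this gives $|\mathrm{Re}\,\mathcal C(z)-x|\le(KM/c_\zeta)\,\mathrm{Im}\,\mathcal C(z)$. So the part of the Stolz angle close to $\zeta$ is mapped into some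 $\Gamma_{x,L}$. Points of the Stolz angle with $|z-\zeta|\ge\varepsilon$ satisfy $1-|z|>\varepsilon/M$ and form a relatively compact subset of $\mathbf D$. Hence the second integral in (1) is finite for $\lambda=\lambda_m$.

**Step 3: all $\lambda>0$.** We must remove the restriction that $\lambda$ be small. Fix $\lambda>0$ and choose $\lambda_m\le\lambda$. Since
$$\Big|\frac d{dr}e^{\lambda_mb(r\zeta)}\Big|=\lambda_m|b'(r\zeta)|e^{\lambda_m\mathrm{Re}\,b(r\zeta)}$$
is integrable on $[0,1)$, the function $e^{\lambda_mb(r\zeta)}$ is bounded. So $\mathrm{Re}\,b$ is bounded above on $[0,\zeta)$.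

It is then bounded above on every Stolz angle. Indeed, let $|z-\zeta|<M(1-|z|)$. Then $\big|z-|z|\zeta\big|\le|z-\zeta|+(1-|z|)<(M+1)(1-|z|)$. The shorter arc of the circle of radius $|z|$ from $z$ to $|z|\zeta$ has length at most $\frac\pi2(M+1)(1-|z|)$, and on it $|b'|\le\|b\|/(1-|z|)$ with $\|b\|=\sup(1-|z|^2)|b'|$. So $\big|b(z)-b(|z|\zeta)\big|\le\frac\pi2(M+1)\|b\|$.

Hence $e^{\lambda\mathrm{Re}\,b}=e^{(\lambda-\lambda_m)\mathrm{Re}\,b}e^{\lambda_m\mathrm{Re}\,b}\le C'e^{\lambda_m\mathrm{Re}\,b}$ on the radius and on the Stolz angle, with $C'$ depending on $\zeta$, $\lambda$ and the angle. Both integrals in (1) are finite for $\lambda$. Thus $\mathcal C^{-1}(A_\delta)\subset E_b^*$.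

**Step 4: every arc.** It remains to count dimension. Let $J\subset\mathbf T$ be an arc and $J'\subset\mathcal C(J\setminus\{1\})$ a bounded open interval. By Lemma 9, $\nu(A_\delta\cap J')=\nu(J')>0$, so by Corollary 12 $\dim(A_\delta\cap J')\ge1-3456\delta$. As $\mathcal C^{-1}$ is bi-Lipschitz on bounded intervals of $\mathbf R$, $\dim(E_b^*\cap J)\ge1-3456\delta$. The set $E_b^*$ does not depend on $\delta$. Letting $\delta\to0$ proves Theorem 2, and with $b=\log f'$, $\lambda=1$, Theorem 1. $\blacksquare$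

## 11. Lacunary series with slowly changing coefficients: proof of Theorem 3

**Step 1: (b) implies (a), and more.** If (b) holds, there is $s\in(0,1)$ with $\log\varphi(t)/\log t\le s$, that is, $\varphi(t)\ge t^s$, for all small $t$. By Theorem 1, $\mathcal H^s(E_f\cap J)=\infty$, so $\mathcal H^\varphi(E_f\cap J)=\infty$ for every univalent $f$ and every arc $J$.

From here on (b) fails: for every $\eta>0$ there are arbitrarily small $t$ with $\varphi(t)\le t^{1-\eta}$. We construct a univalent $f$ with $\mathcal H^\varphi(E_f)=0$. The plan is to take $\mathrm{Re}\,b$ close to a sum of nearly independent terms along every radius, with coefficients arranged so that $\zeta\in E_f$ forces this sum to dip too low, in infinitely many blocks, for a large set of $\zeta$.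

**Step 2: construction.** Let $q=16$, $\kappa=\frac14$, $\eta_j=\frac1{12j^4}$, $N_0=0$, $M_0=0$. Choose inductively $t_j\downarrow0$ in $(0,1)$ with $\varphi(t_j)\le t_j^{1-\eta_j}$, let $N_j$ be the largest integer with $N_j-N_{j-1}$ even and $q^{-N_j}\ge t_j$, and set $M_j=N_j-N_{j-1}$. Take $t_j$ so small that
$$N_j\ge2N_{j-1}+2,\qquad M_j\ge\max(8,\,4j^2,\,j^5,\,M_{j-1}). \tag{12}$$
By maximality, $q^{-N_j-2}<t_j\le q^{-N_j}$. Put $c_k=1/M_j$ for $N_{j-1}<k\le N_j$ (block $j$). This sequence is nonincreasing and at most $1$, and in each block it sums to $1$. Define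
$$b(z)=\kappa\sum_{k\ge1}c_kz^{q^k},\qquad f(z)=\int_0^ze^{b}.$$

**Step 3: $f$ is univalent.** We apply Becker's criterion. As $c_k\le1$, (3) gives $|zb'(z)|\le\frac{16}{15}\kappa\frac r{1-r}$ with $r=|z|$, so $(1-r^2)|zb'(z)|\le\frac{16}{15}\kappa(1+r)r\le\frac8{15}<1$. Since $f''/f'=b'$, $f$ is univalent.

**Step 4: a lower bound for the variation.** We show that $\zeta=e^{2\pi i\theta}\in E_f$ forces partial sums of $\mathrm{Re}\,b$ to tend to $-\infty$. Let $N_{j-1}+\frac{M_j}2<n\le N_j$ and $r\in[1-q^{-n},1-\frac12q^{-n}]$; these intervals are disjoint for different $n$. In $r\zeta b'(r\zeta)=\kappa\sum_kc_kq^kr^{q^k}\zeta^{q^k}$ we compare with $c_nq^n$, using (2):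

- for $k=n$, $r^{q^n}\ge\frac13$;
- $\sum_{N_{j-1}<k<n}c_kq^k\le\frac1{15}c_nq^n$, since $c_k=c_n$ in the block;
- $\sum_{k\le N_{j-1}}c_kq^k\le\frac{16}{15}q^{N_{j-1}}\le\frac{16}{15}4^{-M_j}q^n=\frac{16}{15}M_j4^{-M_j}c_nq^n\le10^{-3}c_nq^n$, since $n-N_{j-1}>M_j/2$, $16^{-M_j/2}=4^{-M_j}$ and $M_j\ge8$;
- $\sum_{k>n}c_kq^kr^{q^k}\le\frac6{1000}c_nq^n$, since $c_k\le c_n$.

As $\frac13-\frac1{15}-\frac7{1000}>\frac14$, we get $|b'(r\zeta)|\ge\frac\kappa4c_nq^n$. With $S_n(\theta)=\kappa\sum_{k\le n}c_k\cos(2\pi q^k\theta)$, and using $1-r^{q^k}\le q^k(1-r)\le q^{k-n}$ for $k\le n$,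
$$|\mathrm{Re}\,b(r\zeta)-S_n(\theta)|\le\kappa\Big(\sum_{k\le n}q^{k-n}+\sum_{l\ge1}e^{-q^l/2}\Big)\le2\kappa.$$
Each interval has length $\frac12q^{-n}$, so $|f''|=|b'|e^{\mathrm{Re}\,b}$ gives
$$\int_0^1|f''(r\zeta)|\,dr\ge c\sum_j\ \sum_{N_{j-1}+M_j/2<n\le N_j}c_ne^{S_n(\theta)}.$$
Within block $j$ we have $|S_n-S_{N_j}|\le\kappa$, and the $c_n$ of the second half-block sum to $\frac12$. Hence $\zeta\in E_f$ implies $\sum_je^{S_{N_j}(\theta)}<\infty$, so $S_{N_j}(\theta)\to-\infty$.

**Step 5: $E_f$ lies in a limsup set.** Put $T_j=S_{N_j}-S_{N_{j-1}}$ (with $S_0=0$) and $A_j=\{\theta:T_j(\theta)\le-j^{-2}\}$. If $T_j(\theta)>-j^{-2}$ for all but finitely many $j$, then $S_{N_j}(\theta)$ is bounded below. So, identifying $\theta$ with $\zeta$, $E_f\subset\bigcup_{j\ge j_0}A_j$ for every $j_0$.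

**Step 6: each $A_j$ is small in measure, with room to spare.** We pass to a slightly larger set that is a union of intervals of length about $t_j$. Split $[0,1)$ into equal intervals of length $\ell_j\in[\frac{t_j}{14},\frac{t_j}7]$; this is possible because $[\frac7{t_j},\frac{14}{t_j}]$ contains an integer. Now $|T_j'|\le\frac{2\pi\kappa}{M_j}\cdot\frac{16}{15}q^{N_j}\le2q^{N_j}/M_j$ and $\ell_j\le q^{-N_j}$. So $T_j$ varies by at most $2/M_j\le\frac1{2j^2}$ on each interval, and the intervals that meet $A_j$ lie in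
$$A_j'=\Big\{T_j\le-\frac1{2j^2}\Big\}=\Big\{\sum_{N_{j-1}<k\le N_j}\cos(2\pi q^k\theta)\le-\frac2{j^2}M_j\Big\}.$$
Their number is at most $|A_j'|/\ell_j\le14|A_j'|/t_j$.

To bound $|A_j'|$, use convexity: $e^{-sx}\le\cosh s-x\sinh s$ for $|x|\le1$. For $s>0$,
$$\int_0^1e^{-s\sum\cos(2\pi q^k\theta)}d\theta\le(\cosh s)^{M_j}\int_0^1\prod_{N_{j-1}<k\le N_j}\big(1-\tanh s\,\cos(2\pi q^k\theta)\big)d\theta=(\cosh s)^{M_j}\le e^{M_js^2/2}.$$
The equality holds because the expanded product contains, besides $1$, only exponentials with frequencies $\sum\epsilon_kq^k$, $\epsilon_k\in\{-1,0,1\}$ not all zero; such a sum is not $0$, since its largest nonzero term exceeds the sum of the absolute values of the others. Chebyshev's inequality with $s=2/j^2$ gives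
$$|A_j'|\le e^{-4M_j/j^4}e^{2M_j/j^4}=e^{-2M_j/j^4}.$$

**Step 7: summing the gauge.** The corresponding arcs of $\mathbf T$ have diameter at most $2\pi t_j/7<t_j$, and $\varphi$ is nondecreasing. So $A_j$ is covered by sets of diameter less than $t_j$ with total $\varphi$-sum at most
$$\frac{14}{t_j}e^{-2M_j/j^4}\varphi(t_j)\le14\,e^{-2M_j/j^4}t_j^{-\eta_j}\le14\exp\Big(-\frac{2M_j}{j^4}+\eta_j(N_j+2)\log16\Big),$$
where we used $t_j>16^{-N_j-2}$. By (12), $N_j+2\le2N_j$ and $M_j\ge N_j/2$, so $N_j+2\le4M_j$; and $4\eta_j\log16=\frac{\log16}{3j^4}\le j^{-4}$. So the bound is at most $14e^{-M_j/j^4}\le14e^{-j}$, by $M_j\ge j^5$.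

By Step 5, for every $j_0$ the set $E_f$ is covered by sets of diameter less than $t_{j_0}$ with $\varphi$-sum at most $\sum_{j\ge j_0}14e^{-j}$. As $j_0\to\infty$, both $t_{j_0}$ and this sum tend to $0$. Hence $\mathcal H^\varphi(E_f)=0$, so (a) fails. $\blacksquare$
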